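# Mixed linear and quadratic equations: when is $\sum c_ix_i=\sum d_jy_j^2$ partition regular?

## 1. A subset-sum guess, tried on small equations

Throughout, $\mathbb N=\{1,2,3,\dots\}$. We color $\mathbb N$ with finitely many colors and ask whether a given equation must have a solution whose variables all carry the same color.

**Definition (partition regularity).** An equation $P(x_1,\dots,x_k)=0$ with $P\in\mathbb Z[x_1,\dots,x_k]$ is *partition regular* (PR) on $\mathbb N$ if for every finite coloring $\mathbb N=A_1\cup\dots\cup A_r$ there are $i\le r$ and $x_1,\dots,x_k\in A_i$, not necessarily distinct, with $P(x_1,\dots,x_k)=0$.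

**Definition (Rado condition).** A finite list of nonzero integers $a_1,\dots,a_s$ satisfies the *Rado condition* if $\sum_{j\in J}a_j=0$ for some nonempty $J\subseteq\{1,\dots,s\}$.

For example $(1,1,-1)$ satisfies it with $J=\{1,3\}$. The list $(1,-2)$ does not, since its subset sums are $1,-2,-1$, and a list of length one never does.

Rado's theorem says that a linear equation $\sum a_ix_i=0$ with nonzero integer coefficients is PR if and only if $(a_i)$ satisfies the Rado condition. Chow, Lindqvist and Prendiville proved that for every $k$ there is $s_0$ such that for $s>s_0$ and nonzero integers $c_1,\dots,c_s$ the same criterion decides $\sum_{i=1}^s c_ix_i^k=0$. Now mix degrees one and two. For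
$$\sum_{i=1}^n c_ix_i=\sum_{j=1}^m d_jy_j^2,\qquad n,m\ge1,\quad c_i,d_j\ \text{nonzero integers},$$
the first guess is: *the equation is PR exactly when $(c_i)$ or $(d_j)$ satisfies the Rado condition.* This question is Open Problem 3 in "Partition regularity of nonlinear Diophantine equations" (https://www.math.uci.edu/~isaac/Honolulu_LuperiBaglini.pdf). We test it.

**The equation $x=y^2$.** Both lists are $(1)$, so the guess says "not PR". But $x=y=1$ is a solution, and the color class of $1$ contains it. This is a cheat, and we exclude it.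

**Definition (nontrivial partition regularity).** An equation is *nontrivially PR* if for every finite coloring of $\mathbb N$ there is a monochromatic solution in which the variables are not all equal.

With this convention the guess is right here. Color $x\ge2$ by the parity of $\lfloor\log_2\log_2x\rfloor$, and $1$ arbitrarily. If $x=y^2$ with $y\ge2$, then $\log_2\log_2x=1+\log_2\log_2y$, so $x$ and $y$ have different colors.

**The equation $x+y=z^2$.** Neither list satisfies the condition. Give $1,2,3$ private colors and color $x\ge4$ by $\lfloor2\log_2\log_2x\rfloor\bmod4$. In a nonconstant monochromatic solution all variables are at least $4$. With $X=\max(x,y)$ we have $X<z^2\le2X$, so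
$$2-\frac1{\log_2z}\le\frac{\log_2X}{\log_2z}<2,$$
and since $\log_2z\ge2$ this ratio lies in $[\frac32,2)$. Hence $2\log_2\log_2X-2\log_2\log_2z\in[2\log_2\tfrac32,\,2)\subseteq[1,2)$. The integer parts differ by $1$ or $2$, so $X$ and $z$ have different colors. There is no such solution.

**The equation $x-2y=z^2$.** Again neither list satisfies the condition, but the coloring by size alone no longer suffices. Take $z=16$, $y=2^{17}$, $x=2^{18}+2^8=262400$, so that $x-2y=256=z^2$. Then $2\log_2\log_2z=4$. Since $17,18,19$ all lie between $16$ and $16\sqrt2\approx22.6$, the values for $y$ and $x$ lie in $[8,9)$. All three numbers get color $0$. The trouble is cancellation: $x\approx2y$. A coloring by leading digits should forbid it, because it forces $x$ to be close to a power of the base times $y$.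

**The equation $x-y=z^2$.** Now $(1,-1)$ satisfies the condition and the guess says "PR". Try to color $1,\dots,9$ red and blue without a monochromatic solution. Let $1$ be red. Then $2-1=1^2$ makes $2$ blue, and $6-2=2^2$ makes $6$ red. From $6-5=1^2$ and $7-6=1^2$, both $5$ and $7$ are blue. From $9-5=2^2$, $9$ is red. From $9-8=1^2$, $8$ is blue. From $7-3=2^2$, $3$ is red, and from $4-3=1^2$, $4$ is blue. But then $8-4=2^2$ is entirely blue. So two colors always fail, as predicted.

**The equation $x=u^2-v^2$.** The linear list $(1)$ fails, the quadratic list $(1,-1)$ succeeds, and the guess says "PR". Color by residues modulo $M$: in a monochromatic solution $u\equiv v$, so $x\equiv0$, and all variables are multiples of $M$. Among the multiples of $M$ there is a solution: $8M^2=(3M)^2-M^2$. Leading digits do not kill the equation either: $u=123025$, $v=122975$ give $u^2-v^2=4\cdot123000\cdot25=12300000$, and all three numbers begin with the digits $12$.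

The guess has survived, and it is correct.

**Theorem 1.** Let $n,m\ge1$ and let $c_1,\dots,c_n,d_1,\dots,d_m$ be nonzero integers. Then $\sum c_ix_i=\sum d_jy_j^2$ is nontrivially PR on $\mathbb N$ if and only if $(c_i)$ or $(d_j)$ satisfies the Rado condition.

It follows from two stronger statements.

**Theorem 2.** Let $c_i,d_j$ be as above and let $G\in\mathbb Z[z_1,\dots,z_l]$ ($l\ge0$) have zero constant term. If $(c_i)$ or $(d_j)$ satisfies the Rado condition, then $\sum c_ix_i=\sum d_jy_j^2+G(z_1,\dots,z_l)$ is nontrivially PR.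

**Theorem 3.** Let $k\ge2$. If $\sum_{i=1}^nc_ix_i=\sum_{j=1}^md_jy_j^k$ (nonzero integer coefficients) is nontrivially PR, then $(c_i)$ or $(d_j)$ satisfies the Rado condition.

Theorem 1 is Theorem 2 with $G=0$ together with Theorem 3 with $k=2$. We start with Theorem 3, for which the tests have given both ingredients.

## 2. Necessity: leading digits combined with a double logarithm

Assume that neither $(c_i)$ nor $(d_j)$ satisfies the Rado condition. We construct a finite coloring without nonconstant monochromatic solutions.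

**Step 1: the coloring.** Its first component must prevent cancellation inside each side; its second must then separate the two sides by size. Put
$$L=\max\Big(\sum|c_i|,\sum|d_j|\Big),\qquad H=4L,\qquad N_0=H^4.$$
Fix an integer $b\ge8L$ and put $\eta=b^{1/\ell}$ with $\ell\in\mathbb N$ so large that $\eta^k-1\le\frac1{4L}$. Then $\eta\le\eta^k\le2$. Each $x\le N_0$ gets its own private color. For $x>N_0$ write $x=b^\kappa\vartheta$ with $\kappa\in\mathbb Z_{\ge0}$ and $\vartheta\in[1,b)$, let $0\le l<\ell$ be the index with $\vartheta\in[\eta^l,\eta^{l+1})$, and give $x$ the color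
$$\big(l,\ \lfloor2\log_k\ln x\rfloor\bmod4\big).$$

**Step 2: no cancellation on either side.** The purpose is to show that each side is comparable to its largest term. Take a monochromatic solution with variables not all equal. Its color is not private, so all variables exceed $N_0$ and share the same $l$. Put $\theta=\eta^l$ and write $x_i=b^{\kappa_i}\theta(1+\varepsilon_i)$ with $0\le\varepsilon_i<\eta-1$. Let $\kappa=\max\kappa_i$, $I=\{i:\kappa_i=\kappa\}$, $X=\max x_i\le\eta\theta b^\kappa$. Then
$$\sum c_ix_i=\theta b^\kappa\Big(\sum_{i\in I}c_i+\sum_{i\in I}c_i\varepsilon_i+\sum_{i\notin I}c_ib^{\kappa_i-\kappa}(1+\varepsilon_i)\Big).$$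
The first sum is an integer, and it is nonzero because the Rado condition fails, so it has absolute value at least $1$. The second is at most $L(\eta-1)\le\frac14$ in absolute value, and the third at most $L\eta/b\le\frac{2L}{8L}=\frac14$. Hence
$$\Big|\sum c_ix_i\Big|\ge\tfrac12\theta b^\kappa\ge\frac X{2\eta}\ge\frac X4.\tag{1}$$
For the other side write $y_j=b^{\kappa_j'}\theta(1+\varepsilon_j')$ with the same $\theta$. Then $y_j^k=b^{k\kappa_j'}\theta^k(1+\varepsilon_j')^k$ with $1\le(1+\varepsilon_j')^k<\eta^k$. The same computation, with $\eta^k,b^k,\theta^k$ in place of $\eta,b,\theta$, has error terms at most $L(\eta^k-1)\le\frac14$ and $L\eta^k/b^k\le\frac{2L}{8L}=\frac14$. With $Y=\max y_j$, whose $k$-th power is at most $\eta^k\le2$ times the leading scale, we get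
$$\Big|\sum d_jy_j^k\Big|\ge\frac{Y^k}4.\tag{2}$$

**Step 3: comparing sizes.** We show that $X$ and $Y$ have different second components. Trivially $|\sum c_ix_i|\le LX$ and $|\sum d_jy_j^k|\le LY^k$. The two sides are equal, so (1) and (2) give $Y^k/H\le X\le HY^k$. Take logarithms and divide by $\ln Y$. Since $\ln Y\ge\ln N_0=4\ln H$,
$$\frac{\ln X}{\ln Y}\in\big[k-\tfrac14,\,k+\tfrac14\big]\subseteq\big[k^{1/2},k^{3/2}\big].$$
The inclusion holds for $k=2$ (as $1.42<1.75$ and $2.25<2.82$), and for larger $k$ because $k-k^{1/2}$ and $k^{3/2}-k$ increase with $k$. Applying $2\log_k$ gives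
$$2\log_k\ln X-2\log_k\ln Y\in[1,3].$$
If $\alpha-\beta\in[1,3]$, then $\lfloor\beta\rfloor+1\le\lfloor\alpha\rfloor\le\lfloor\beta\rfloor+3$. So the two integer parts differ by $1$, $2$ or $3$ and are not congruent modulo $4$. Thus $X$ and $Y$, which are values of variables of the solution, have different colors. This contradiction proves Theorem 3. $\blacksquare$

## 3. Why density is not enough, and idempotent ultrafilters

We turn to sufficiency, with $x-y=z^2$ as the model.

**Definition (upper Banach density).** For $B\subseteq\mathbb N$,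
$$d^*(B)=\limsup_{W\to\infty}\max_{a\ge0}\frac{|B\cap[a+1,a+W]|}{W}.$$

For example $\bigcup_n[10^n,10^n+n]$ has $d^*=1$, since it contains arbitrarily long intervals. Clearly $d^*$ is monotone, $d^*(A\cup B)\le d^*(A)+d^*(B)$, and $d^*(\mathbb N)=1$; so in every finite coloring some class has $d^*>0$. For $n\in\mathbb Z$ put $B-n=\{x\in\mathbb N:x+n\in B\}$.

The natural first attempt takes a color class $A$ with $d^*(A)>0$ and looks for $t$ with $A\cap(A-t^2)\ne\emptyset$, which gives $x'-x=t^2$ with $x,x'\in A$. But the attempt stops at the requirement $t\in A$. The odd numbers have density $\frac12$, yet $x'-x=t^2$ has no solution in odd numbers, because the left side is even and the right side odd. Positive density alone is insufficient; we need a color class that contains its own return times. An idempotent ultrafilter selects such a class.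

**Ultrafilters.** Let $S\subseteq\mathbb Z^k$ be a nonempty additive semigroup. An ultrafilter $q$ on $S$ is a family of nonempty subsets closed under supersets and finite intersections such that for each $E\subseteq S$ either $E\in q$ or $S\setminus E\in q$. If $S$ is a finite union of sets, one of them is in $q$. We say that a property holds *for $q$-most $n$* if the set of those $n$ is in $q$; finitely many properties that hold for $q$-most $n$ hold simultaneously for $q$-most $n$. For a bounded family $(a_n)_{n\in S}$ of complex numbers (or a family in any compact Hausdorff space), $q\text{-}\lim_na_n$ is the unique point $a$ such that, for each neighborhood $U$ of $a$, $a_n\in U$ for $q$-most $n$. The set $\beta S$ of all ultrafilters on $S$, with basic open (also closed) sets $\{q:E\in q\}$, is compact Hausdorff. Addition is defined by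
$$E\in q+q'\iff\{m\in S:E-m\in q'\}\in q,\qquad E-m=\{n\in S:m+n\in E\}.$$
It is associative, and for fixed $q'$ the map $q\mapsto q+q'$ is continuous, since the preimage of $\{E\in\cdot\}$ is the basic set given by $\{m:E-m\in q'\}$. So $\beta S$ is a compact Hausdorff right topological semigroup. We use the **Ellis–Numakura theorem**: a nonempty compact Hausdorff right topological semigroup contains an idempotent.

Let $q=q+q$. Then by definition
$$E\in q\ \Longrightarrow\ \{m\in S:E-m\in q\}\in q,\tag{3}$$
and for bounded $(a_n)_{n\in S}$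
$$q\text{-}\lim_la_l=q\text{-}\lim_m\,q\text{-}\lim_n\,a_{m+n}.\tag{4}$$
To see (4), let $a$ be the left side and $U$ a closed neighborhood of $a$. Then $E=\{l:a_l\in U\}\in q$, so by (3), for $q$-most $m$ we have $a_{m+n}\in U$ for $q$-most $n$, that is, $q\text{-}\lim_na_{m+n}\in U$.

A small example of what idempotents do: if $A\in q=q+q$ in $\beta\mathbb N$, then by (3) there is $a\in A$ with $A-a\in q$, and any $b\in A\cap(A-a)$ gives $a,b,a+b\in A$. This already shows that $x-y=z$ is PR.

**The idempotent $p$.** We want an idempotent all of whose members have positive density. Let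
$$\Delta=\{p\in\beta\mathbb N:\ d^*(A)>0\text{ for all }A\in p\}.$$
It is closed: its complement is the union of the open sets $\{p:A\in p\}$ over $A$ with $d^*(A)=0$. It is nonempty: by subadditivity $\{A:d^*(\mathbb N\setminus A)=0\}$ is a filter, and an ultrafilter containing it contains no set of density $0$. It is a semigroup: if $p,p'\in\Delta$ and $A\in p+p'$, then $A-n\in p'$ for some $n$, and since $(A-n)+n\subseteq A$ we get $d^*(A)\ge d^*(A-n)>0$. By Ellis–Numakura, **fix an idempotent $p\in\Delta$** for the rest of the notes.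

## 4. Polynomial return times along an idempotent

**Lemma 1.** Let $S\subseteq\mathbb Z^k$ be an additive semigroup, $q\in\beta S$ idempotent, $g\in\mathbb Q[X_1,\dots,X_k]$ with $g(0)=0$, and $B\subseteq\mathbb N$ with $d^*(B)>0$. Then
$$\{n\in S:\ g(n)\in\mathbb Z,\ d^*\big(B\cap(B-g(n))\big)>0\}\in q.$$

The condition $g(0)=0$ is needed: for $g=1$ and $B$ the even numbers, $B\cap(B-1)=\emptyset$. We allow several variables and rational coefficients because Section 7 needs both.

**Step 1: reduction to integer coefficients.** Here we use only (3). Choose $Q\ge1$ with $g(QX)\in\mathbb Z[X]$; a common denominator works, as every monomial of $g$ has degree at least $1$. Exactly one of the finitely many sets $E_a=\{n\in S:n\equiv a\bmod Q\}$ is in $q$. By (3) there is $m\in E_a$ with $E_a-m\in q$. But $E_a-m=S\cap Q\mathbb Z^k$, hence $S\cap Q\mathbb Z^k\in q$. Let $S_Q=\{n\in\mathbb Z^k:Qn\in S\}$ and $q'=\{E\subseteq S_Q:QE\in q\}$, an ultrafilter on the semigroup $S_Q$. It is idempotent: for $m\in S_Q$ we have $Q(E-m)=(QE-Qm)\cap(S\cap Q\mathbb Z^k)$,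 so $E-m\in q'$ if and only if $QE-Qm\in q$. Thus $E\in q'+q'$ if and only if $\{s\in S\cap Q\mathbb Z^k:QE-s\in q\}\in q$, which says $QE\in q+q=q$, that is, $E\in q'$. If the lemma holds for $g(QX)$ and $q'$, the set of good $n\in S_Q$ is in $q'$, and $Q$ times this set is in $q$ and is contained in the set we want. From now on $g\in\mathbb Z[X]$.

**Step 2: a measure that records the densities.** We turn $d^*(B\cap(B-n))$ into Fourier coefficients. Let $\delta=d^*(B)>0$, and choose intervals $I_\nu\subseteq\mathbb N$ with $|I_\nu|\to\infty$ and $|B\cap I_\nu|/|I_\nu|\to\delta$. For $n\in\mathbb Z$ let $a(n)$ be the limit of $|I_\nu\cap B\cap(B-n)|/|I_\nu|$ along a fixed nonprincipal ultrafilter on the indices $\nu$; below $\lim_\nu$ means this limit. If $a(n)>0$, then $d^*(B\cap(B-n))\ge a(n)>0$.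

Extend $1_B$ by $0$ to $\mathbb Z$. Replacing $x$ by $x+n_j$ changes an average over $I_\nu$ by $O(|n_j|/|I_\nu|)$, so $a(n_i-n_j)=\lim_\nu\frac1{|I_\nu|}\sum_{x\in I_\nu}1_B(x+n_i)1_B(x+n_j)$, and for complex $z_i$
$$\sum_{i,j}z_i\overline{z_j}\,a(n_i-n_j)=\lim_\nu\frac1{|I_\nu|}\sum_{x\in I_\nu}\Big|\sum_iz_i1_B(x+n_i)\Big|^2\ge0.$$
So $a$ is positive definite. Write $e(\theta)=e^{2\pi i\theta}$ and $\mathbb T=\mathbb R/\mathbb Z$. By Herglotz' theorem there is a finite positive Borel measure $\sigma$ on $\mathbb T$ with
$$a(n)=\int_{\mathbb T}e(n\theta)\,d\sigma(\theta)\qquad(n\in\mathbb Z).\tag{5}$$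
This measure has an atom at $0$. Indeed $\frac1{M^2}\sum_{i,j\le M}e((i-j)\theta)=|\frac1M\sum_{i\le M}e(i\theta)|^2$ is bounded by $1$ and tends to $1$ at $\theta=0$ and to $0$ elsewhere. By dominated convergence, then Cauchy–Schwarz for the average over $x$,
$$\sigma(\{0\})=\lim_M\frac1{M^2}\sum_{i,j\le M}a(i-j)=\lim_M\lim_\nu\frac1{|I_\nu|}\sum_{x\in I_\nu}\Big|\frac1M\sum_{i\le M}1_B(x+i)\Big|^2\ge\delta^2.\tag{6}$$

**Step 3: what must be shown about limits of $e(g(n)\theta)$.** We want $q\text{-}\lim_na(g(n))>0$. It is tempting to take the limit inside (5) pointwise. For $k=1$ and $g(n)=n$, the number $z=q\text{-}\lim_ne(n\theta)$ satisfies $z=z\cdot z$ by (4), so $z=1$ for every $\theta$. But ultrafilter limits do not obey dominated convergence. For Lebesgue measure, $\int e(n\theta)\,d\theta=0$ for all $n\ne0$, while the pointwise limit has integral $1$. So we take a weak limit. For $h\in\mathbb Z[X]$ with $h(0)=0$ let $\varphi_h\in L^\infty(\sigma)$ be the weak-$*$ limit of $\theta\mapsto e(h(n)\theta)$ along $n\to q$: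
$$q\text{-}\lim_n\int e(h(n)\theta)f\,d\sigma=\int\varphi_hf\,d\sigma\qquad(f\in L^1(\sigma)).\tag{7}$$
It exists since the closed unit ball of $L^\infty=(L^1)^*$ is weak-$*$ compact. In the Lebesgue example, with $S=\mathbb N$ and $h(n)=n$, $\varphi_h=0$ by the Riemann–Lebesgue lemma: an idempotent $q\in\beta\mathbb N$ is nonprincipal, because $n+n\ne n$. So $\varphi_h$ can be $1$ or $0$. These are the only values:

**Claim.** $\varphi_h\in\{0,1\}$ $\sigma$-almost everywhere, for every $h\in\mathbb Z[X]$ with $h(0)=0$.

**Step 4: how the claim gives the lemma.** By (5) and (7) with $f=1$, $q\text{-}\lim_na(g(n))=\int\varphi_g\,d\sigma$. By the claim $\varphi_g\ge0$, so this is at least $\int_{\{0\}}\varphi_g\,d\sigma$. By (7) with $f=1_{\{0\}}$ the latter is $\sigma(\{0\})$, as $e(g(n)\cdot0)=1$. With (6), $q\text{-}\lim_na(g(n))\ge\delta^2>0$. So $a(g(n))>0$ for $q$-most $n$, and for these $d^*(B\cap(B-g(n)))>0$. It remains to prove the claim.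

**Step 5: induction on the degree, and a partition of $\mathbb T$.** Let $\mathcal P_D$ be the group of $h\in\mathbb Z[X]$ with $h(0)=0$ and $\deg h\le D$. For $D=0$ only $h=0$ occurs, and $\varphi_0=1$. Let $D\ge1$ and assume the claim on $\mathcal P_{D-1}$. The aim of this step is to cut $\mathbb T$ into countably many pieces on which the values of all $\varphi_h$, $h\in\mathcal P_{D-1}$, are constant.

For $h\in\mathcal P_{D-1}$ choose a Borel version of $\varphi_h$ with values in $\{0,1\}$ and let $Z_h=\{\varphi_h=1\}$, with $Z_0=\mathbb T$. By (7) with $f=1_{Z_h}$, along $n\to q$,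
$$\int_{Z_h}|e(h(n)\theta)-1|^2\,d\sigma=2\sigma(Z_h)-2\,\mathrm{Re}\int_{Z_h}e(h(n)\theta)\,d\sigma\ \to\ 2\sigma(Z_h)-2\sigma(Z_h)=0.\tag{8}$$
So weak convergence to $1$ on $Z_h$ is in fact $L^2$ convergence. From $|e(\alpha-\beta)-1|\le|e(\alpha)-1|+|e(\beta)-1|$ and (8), for $h,h'\in\mathcal P_{D-1}$ we get $e((h-h')(n)\theta)\to1$ in $L^2(Z_h\cap Z_{h'},\sigma)$, hence $\varphi_{h-h'}=1$ a.e. on $Z_h\cap Z_{h'}$. There are countably many pairs $(h,h')$. After discarding one null set,
$$\Sigma_\theta=\{h\in\mathcal P_{D-1}:\theta\in Z_h\}$$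
contains $0$ and is closed under differences for every $\theta$; it is a subgroup. Now $\mathcal P_{D-1}$ is a finitely generated abelian group, so all its subgroups are finitely generated and there are only countably many. For a subgroup $\Gamma$ the set
$$X_\Gamma=\{\theta:\Sigma_\theta=\Gamma\}=\bigcap_{h\in\Gamma}Z_h\cap\bigcap_{h\in\mathcal P_{D-1}\setminus\Gamma}(\mathbb T\setminus Z_h)$$
(up to the discarded null set) is measurable, and the $X_\Gamma$ form a countable partition. On $X_\Gamma$ we have $\varphi_h=1$ for $h\in\Gamma$ and $\varphi_h=0$ for $h\in\mathcal P_{D-1}\setminus\Gamma$.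

Let $g\in\mathcal P_D$ and, for $m\in S$, let
$$\Delta_mg(n)=g(m+n)-g(m)-g(n).$$
As a polynomial in $n$ it has integer coefficients, vanishes at $n=0$, and has degree at most $D-1$. So $\Delta_mg\in\mathcal P_{D-1}$. Fix $\Gamma$ and put $\mathcal M=\{m\in S:\Delta_mg\in\Gamma\}$. Either $\mathcal M$ or its complement is in $q$.

As an illustration let $k=1$, $S=\mathbb N$, $g(n)=n^2$, $D=2$. Then $\Delta_mg(n)=2mn$, $\mathcal P_1=\{an:a\in\mathbb Z\}$, and $\Gamma$ is either $\{0\}$, with $\mathcal M=\emptyset$, or consists of the $an$ with $\kappa\mid a$ for some $\kappa\ge1$. In the second case $\mathcal M=\{m:\kappa\mid2m\}$ contains the multiples of $\kappa$, which are in $q$ by Step 1, so $\mathcal M\in q$.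

**Step 6: if $\mathcal M\in q$, then $\varphi_g=\varphi_g^2$ a.e. on $X_\Gamma$.** In this case $g(m+n)$ behaves as if $g$ were additive. Let $f$ be bounded and supported on $X_\Gamma$. By (7) and (4),
$$\int\varphi_gf\,d\sigma=q\text{-}\lim_m\,q\text{-}\lim_n\int e(g(m)\theta)\,e(g(n)\theta)\,e(\Delta_mg(n)\theta)\,f\,d\sigma.$$
For $m\in\mathcal M$ we have $X_\Gamma\subseteq Z_{\Delta_mg}$, so by (8) $e(\Delta_mg(n)\theta)\to1$ in $L^2(X_\Gamma,\sigma)$ as $n\to q$. By Cauchy–Schwarz, replacing this factor by $1$ does not change the inner limit, which by (7) equals $\int e(g(m)\theta)\varphi_gf\,d\sigma$. By (7) once more, the limit over $m$ is $\int\varphi_g\cdot\varphi_gf\,d\sigma$. As $f$ was arbitrary, $\varphi_g=\varphi_g^2$ a.e. on $X_\Gamma$, so $\varphi_g\in\{0,1\}$ there.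

**Step 7: if $S\setminus\mathcal M\in q$, then $\varphi_g=0$ a.e. on $X_\Gamma$.** Here the differences oscillate, and averaging over partial sums shows that $\varphi_g$ has norm $0$. Let $N\ge1$ and
$$A_{m_1,\dots,m_N}(\theta)=\frac1N\sum_{i=1}^Ne\big(g(m_i+m_{i+1}+\dots+m_N)\theta\big).$$
Let $\mathrm{Lim}$ denote the iterated limit $q\text{-}\lim_{m_1}\cdots q\text{-}\lim_{m_N}$. Repeated use of (4), applied from the inside to shifted families, gives
$$q\text{-}\lim_{m_i}\cdots q\text{-}\lim_{m_N}a_{m_i+\dots+m_N}=q\text{-}\lim_la_l\qquad\text{for bounded }(a_l).\tag{9}$$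
By (9) and (7) with $f=1_{X_\Gamma}\overline{\varphi_g}$, each of the $N$ terms of $A$ contributes the same limit, and by Cauchy–Schwarz
$$\int_{X_\Gamma}|\varphi_g|^2\,d\sigma=\mathrm{Lim}\int_{X_\Gamma}A_{m_1,\dots,m_N}\overline{\varphi_g}\,d\sigma\le\Big(\mathrm{Lim}\,\|A_{m_1,\dots,m_N}\|^2_{L^2(X_\Gamma)}\Big)^{1/2}\|\varphi_g\|_{L^2(X_\Gamma)}.\tag{10}$$
Expand $\|A\|^2$ as a double sum over $i,j$. The diagonal gives $\sigma(X_\Gamma)/N$. For $i<j$ put $\alpha=m_i+\dots+m_{j-1}$ and $\beta=m_j+\dots+m_N$. Since $g(\alpha+\beta)-g(\beta)=g(\alpha)+\Delta_\alpha g(\beta)$, the term is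
$$\frac1{N^2}\int_{X_\Gamma}e(g(\alpha)\theta)\,e(\Delta_\alpha g(\beta)\theta)\,d\sigma.$$
By (9) and (7), its limit over $m_j,\dots,m_N$ is $\frac1{N^2}\int_{X_\Gamma}e(g(\alpha)\theta)\varphi_{\Delta_\alpha g}\,d\sigma$. This is a bounded function of $\alpha$ that vanishes for $\alpha\notin\mathcal M$, that is, for $q$-most $\alpha$. By (9) again its limit over $m_i,\dots,m_{j-1}$ is $0$. The terms with $i>j$ are complex conjugates of these. So $\mathrm{Lim}\,\|A\|^2=\sigma(X_\Gamma)/N$, and (10) gives $\|\varphi_g\|_{L^2(X_\Gamma)}\le(\sigma(X_\Gamma)/N)^{1/2}$ for every $N$. Hence $\varphi_g=0$ a.e. on $X_\Gamma$.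

Since the countably many $X_\Gamma$ cover $\mathbb T$ up to a null set, $\varphi_g\in\{0,1\}$ a.e. This proves the claim, and with it Lemma 1. $\blacksquare$

## 5. The Rado condition on the linear coefficients

**Proof of Theorem 2 when $(c_i)$ satisfies the Rado condition (Case A).** We reduce to an equation $x'-x=g(t)$ and apply Lemma 1 along $p$. Let $\sum_{i\in J}c_i=0$ with $J\ne\emptyset$. The $c_i$ are nonzero, so $|J|\ge2$. Fix $i_0\in J$ and $c=c_{i_0}$. Put $x_{i_0}=x'$, $x_i=x$ for $i\in J\setminus\{i_0\}$, and give all other variables (the $x_i$ with $i\notin J$, all $y_j$, all $z_j$) the value $t$. Since $\sum_{i\in J\setminus\{i_0\}}c_i=-c$, the equation becomes $x'-x=g(t)$ with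
$$g(t)=\frac1c\Big(t^2\sum_jd_j+G(t,\dots,t)-t\sum_{i\notin J}c_i\Big)\in\mathbb Q[t],\qquad g(0)=0.$$
Given a finite coloring, let $A$ be the color class in $p$; then $d^*(A)>0$. By Lemma 1 with $S=\mathbb N$, $q=p$, $B=A$, the set of $t$ with $g(t)\in\mathbb Z$ and $d^*(A\cap(A-g(t)))>0$ is in $p$. So it meets $A$, and this is where $t\in A$, the requirement that stopped the density attempt, is obtained. Fix such a $t\in A$. The set $A\cap(A-g(t))$ is infinite, so it contains some $x\ne t$, and $x'=x+g(t)\in A$. The solution is monochromatic. The value $x$ occurs because $|J|\ge2$, the value $t$ occurs because $m\ge1$, and $x\ne t$. So it is nonconstant. $\blacksquare$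

This argument works verbatim with $y_j^k$, $k\ge2$, in place of $y_j^2$: replace $t^2$ by $t^k$. For $k\ge3$ nothing is claimed in these notes when only $(d_j)$ satisfies the Rado condition.

## 6. Difference of two squares as a product: chains of dilated sets

What remains is the case where only the squares cancel. The central statement is this.

**Theorem 4.** Let $C,d$ be nonzero integers and $F\in\mathbb Z[t]$ with $F(0)=0$. For every finite coloring of $\mathbb N$ there are $u\ne v$, $x$, $t$, all of the same color, with $Cx=d(u^2-v^2)+F(t)$.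

Start with $x=u^2-v^2$. Writing $u=y+s$, $v=y-s$, we need $y+s$, $y-s$ and
$$(y+s)^2-(y-s)^2=4ys$$
to have one color.

**An attempt with van der Waerden's theorem.** Take two colors and fix a length parameter $\ell$. There is a monochromatic, say red, progression $a+\lambda\rho$ ($|\lambda|\le\ell$) with $\rho\ge1$. For $|\lambda|\le\ell-1$ put $y=a+\lambda\rho$; then $y\pm\rho$ is red. If $4\rho y$ is red, we are done. So assume that all $4\rho(a+\lambda\rho)$, $|\lambda|\le\ell-1$, are blue. They form a blue progression with difference $4\rho^2$. Take $w=4\rho y$ in it, and $\tau=4\rho^2\mu$ with $w\pm\tau$ in it too. If $4\tau w$ is blue, we are done. If it is red, we write it with the red numbers at hand: $4\tau w=4y\cdot(4\rho\tau)$, so we want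
$$y\pm4\rho\tau=a+(\lambda\pm16\rho^2\mu)\rho$$
to be red. We know this only if $|\lambda\pm16\rho^2\mu|\le\ell$. Here the attempt stops: $\ell$ was chosen before $\rho$ was known, and nothing bounds $\rho$ in terms of $\ell$.

**What a repaired chain must satisfy.** Instead of finite progressions we use infinite sets that can be refined again after $\rho$ is known. Let $B_0$ have color $c_0$, and suppose each $z\in B_1$ has the form $z=m_1w$, $m_1=4\tau_1$, with $w,\,w\pm\tau_1\in B_0$. If $B_1$ also has color $c_0$, then $z=(w+\tau_1)^2-(w-\tau_1)^2$ is a solution. If $B_1$ has another color $c_1$, refine again: let each $z\in B_2$ be $z=4\tau_2w$ with $w\in B_1$. If $B_2$ has color $c_1$, we want $w\pm\tau_2\in B_1$. If $B_2$ has color $c_0$, write $w=m_1y$ with $y\in B_0$; then $z=4y\cdot(m_1\tau_2)$, and we want $y\pm m_1\tau_2\in B_0$. Since $B_1\subseteq m_1B_0$, it suffices that $m_1(y\pm m_1\tau_2)=w\pm m_1^2\tau_2\in B_1$. So at the second stage we need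
$$w,\qquad w\pm\tau_2,\qquad w\pm m_1^2\tau_2\qquad\text{all in }B_1,$$
with the multipliers $1,m_1^2$ known before $\tau_2$ is chosen. With two colors, three sets $B_0,B_1,B_2$ suffice by pigeonhole. To be able to refine again, each $B_j$ will be an affine image $h_j+M_jN_j$ of a set $N_j\in p$. The next lemma supplies the pairs (center, difference) in a form compatible with Lemma 1.

**Lemma 2.** Let $\Lambda\subset\mathbb Z$ be finite and $S=\{(n,\rho)\in\mathbb N^2:n+\lambda\rho\ge1\ \forall\lambda\in\Lambda\}$. There is an idempotent $q\in\beta S$ such that for all $A\in p$ and $\lambda\in\Lambda$: $\{(n,\rho)\in S:n+\lambda\rho\in A\}\in q$.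

For $\Lambda=\{0,1,-1\}$ this says that for every $A\in p$, $q$-most $(n,\rho)$ are the center and the difference of a three-term progression in $A$.

*Proof.* We realize the desired ultrafilters as a nonempty closed subsemigroup of $\beta S$ and apply Ellis–Numakura. The set $S$ is an additive semigroup, and $\pi_\lambda(n,\rho)=n+\lambda\rho$ is a homomorphism $S\to\mathbb N$. Let $T$ be the set of $q\in\beta S$ with $\pi_\lambda^{-1}(A)\in q$ for all $A\in p$, $\lambda\in\Lambda$. As an intersection of basic closed sets, $T$ is closed.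

*$T$ is nonempty.* The sets $V_A=\bigcap_{\lambda\in\Lambda}\pi_\lambda^{-1}(A)$ satisfy $V_{A\cap A'}\subseteq V_A\cap V_{A'}$, so it suffices that each $V_A$, $A\in p$, is nonempty; then some ultrafilter contains all of them. Since $d^*(A)>0$, Szemerédi's theorem gives a progression in $A$ of length $2\max_{\lambda\in\Lambda}|\lambda|+1$. Its center $n$ and difference $\rho\ge1$ satisfy $n+\lambda\rho\in A$ for all $\lambda\in\Lambda$, so $(n,\rho)\in V_A$.

*$T$ is a semigroup.* Let $q,q'\in T$, $A\in p$, $\lambda\in\Lambda$. For $s\in S$ we have $\pi_\lambda^{-1}(A)-s=\pi_\lambda^{-1}(A-\pi_\lambda(s))$, because $\pi_\lambda$ is a homomorphism. This set is in $q'$ whenever $A-\pi_\lambda(s)\in p$. By (3), $\{a:A-a\in p\}\in p$, and since $q\in T$ its preimage under $\pi_\lambda$ is in $q$. So $\pi_\lambda^{-1}(A)-s\in q'$ for $q$-most $s$, that is, $\pi_\lambda^{-1}(A)\in q+q'$. Hence $q+q'\in T$. By Ellis–Numakura $T$ contains an idempotent. $\blacksquare$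

## 7. The extra term $F(t)$ and good colors: proof of Theorem 4

For $C=d=1$ and general $F$, the chain yields $z\in B_j$ with $z=u^2-v^2$ and $u,v,z$ all of color $c$. We then want $t$ of the *same* color $c$ with $z+F(t)\in B_j$. Lemma 1 shows that $p$-most $t$ are return times of $B_j$, but only the color class in $p$ is guaranteed to contain such $t$, and the repeated color $c$ may be another one. So we keep the whole chain inside colors that contain the return times of every set of positive density.

**Step 1: notation and good colors.** Interchanging $u$ and $v$ replaces $d$ by $-d$, so we may assume $d/C>0$. Put $K=4|d|$ and $f(t)=F(t)/C\in\mathbb Q[t]$, so $f(0)=0$. Let $\mathbb N=A_1\cup\dots\cup A_r$ be the partition into color classes. For $B\subseteq\mathbb N$ put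
$$R_B=\{t\in\mathbb N:\ f(t)\in\mathbb Z,\ d^*\big(B\cap(B-f(t))\big)>0\}.$$
Call a color $c$ *good* if $A_c\cap R_B\ne\emptyset$ for every $B\subseteq\mathbb N$ with $d^*(B)>0$, and *bad* otherwise. For example, if $f(t)=t$ and $A_c$ is the set of odd numbers, then $c$ is bad, as $B$ equal to the even numbers shows. For each bad color $b$ fix $B^b$ with $d^*(B^b)>0$ and $A_b\cap R_{B^b}=\emptyset$. So a number in $R_{B^b}$ cannot have the bad color $b$; this is how we shall avoid bad colors.

**Step 2: what is constructed.** For $j=0,1,\dots,r$ we construct integers $h_j\ge0$, $M_j\ge1$, a good color $c_j$ and a set $N_j\in p$ with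
$$B_j:=h_j+M_jN_j\subseteq A_{c_j}.$$
For $j\ge1$ we also construct $\tau_j\in\mathbb N$ such that, with $m_j=K\tau_j$, we have $M_j=m_jM_{j-1}$. Write $M_{i,l}=m_{i+1}\cdots m_l=M_l/M_i$, so $M_{l,l}=1$. The chain condition is:

$(*)_j$ every $z\in B_j$ is $z=m_jw$ with $w\in B_{j-1}$ and $w\pm|C|M_{i,j-1}^2\tau_j\in B_{j-1}$ for all $0\le i\le j-1$.

For $C=1$ and $j=2$ these are the conditions found in Section 6: $i=1$ gives $w\pm\tau_2$, and $i=0$ gives $w\pm m_1^2\tau_2$.

**Step 3: the start of the chain.** We need a good color to begin with. Let $c_0$ be the color with $A_{c_0}\in p$, and $h_0=0$, $M_0=1$, $N_0=A_{c_0}$. If $d^*(B)>0$, then Lemma 1 (with $S=\mathbb N$, $q=p$, $g=f$) gives $R_B\in p$, so $A_{c_0}\cap R_B\in p$ is nonempty. So $c_0$ is good.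

**Step 4: choosing the data of stage $j$.** Let stage $j-1$ be done, $1\le j\le r$. We choose a center $n_0$ and a difference $\rho$ that serve two purposes: they give the shifts required by $(*)_j$, and they make $h_j$ a return time of all $B^b$. Put
$$\Lambda=\{0\}\cup\{\pm|C|M_{i,j-1}^2:0\le i\le j-1\},$$
a finite set known at this point, and take $S,q$ from Lemma 2. By (3), $N_{j-1}^*=\{a\in\mathbb N:N_{j-1}-a\in p\}\in p$. By Lemma 2, for $q$-most $(n_0,\rho)\in S$ we have $n_0+\lambda\rho\in N_{j-1}^*$ for all $\lambda\in\Lambda$. Next, let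
$$P(n_0,\rho)=KM_{j-1}\rho\,(h_{j-1}+M_{j-1}n_0).$$
This polynomial has $P(0,0)=0$, so $f\circ P\in\mathbb Q[n_0,\rho]$ vanishes at the origin, and $P$ takes values in $\mathbb N$ on $S$. By Lemma 1 (with $S\subseteq\mathbb Z^2$, this $q$, $g=f\circ P$, $B=B^b$), for each of the finitely many bad colors $b$ we have $P(n_0,\rho)\in R_{B^b}$ for $q$-most $(n_0,\rho)$. Fix $(n_0,\rho)$ with all these properties and put
$$\tau_j=M_{j-1}\rho,\quad m_j=K\tau_j,\quad M_j=m_jM_{j-1},\quad w_0=h_{j-1}+M_{j-1}n_0,\quad h_j=m_jw_0=P(n_0,\rho).$$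

**Step 5: the chain condition at stage $j$.** We exhibit a set in $p$ on which the requirements of $(*)_j$ hold. Let
$$N'=\bigcap_{\lambda\in\Lambda}\big(N_{j-1}-(n_0+\lambda\rho)\big).$$
It is in $p$, since each $n_0+\lambda\rho\in N_{j-1}^*$. For $n\in N'$ put $w=w_0+M_{j-1}n$. Then for all $\lambda\in\Lambda$
$$w+\lambda\tau_j=h_{j-1}+M_{j-1}(n_0+n+\lambda\rho)\in h_{j-1}+M_{j-1}N_{j-1}=B_{j-1},$$
and $m_jw=h_j+M_jn$.

**Step 6: avoiding the bad colors.** We show that, for each bad $b$, $h_j+M_jn\notin A_b$ for $p$-most $n$. As $h_j\in R_{B^b}$, we have $f(h_j)\in\mathbb Z$, and $Y_b=B^b\cap(B^b-f(h_j))$ has $d^*(Y_b)>0$. Let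
$$g(n)=f(h_j+M_jn)-f(h_j)\in\mathbb Q[n],\qquad g(0)=0.$$
By Lemma 1 (with $S=\mathbb N$, $q=p$, $B=Y_b$), for $p$-most $n$ we have $g(n)\in\mathbb Z$ and $d^*(Y_b\cap(Y_b-g(n)))>0$. For such $n$, $f(h_j+M_jn)=g(n)+f(h_j)\in\mathbb Z$. If $\xi\in Y_b$ and $\xi+g(n)\in Y_b$, then $\xi\in B^b$ and $\xi+g(n)+f(h_j)=\xi+f(h_j+M_jn)\in B^b$. Therefore
$$Y_b\cap(Y_b-g(n))\subseteq B^b\cap\big(B^b-f(h_j+M_jn)\big),$$
the right side has positive density, and $h_j+M_jn\in R_{B^b}$. By the choice of $B^b$, $h_j+M_jn\notin A_b$.

**Step 7: the color of stage $j$.** By Step 6, for $p$-most $n\in N'$ the color of $h_j+M_jn$ is good. There are finitely many good colors, so there is one, $c_j$, with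
$$N_j:=\{n\in N':h_j+M_jn\in A_{c_j}\}\in p.$$
Then $B_j=h_j+M_jN_j\subseteq A_{c_j}$, and $(*)_j$ holds by Step 5 because $N_j\subseteq N'$. The construction is complete.

**Step 8: a repeated color gives the solution.** The $r+1$ colors $c_0,\dots,c_r$ cannot be distinct, so $c_i=c_j=:c$ for some $0\le i<j\le r$. First we find $t$ and $x$. An interval of length $W$ is mapped by $n\mapsto h_j+M_jn$ into an interval of length $M_jW$, so $d^*(B_j)\ge d^*(N_j)/M_j>0$, where $d^*(N_j)>0$ because $N_j\in p$. As $c$ is good, there is $t\in A_c\cap R_{B_j}$. So $f(t)\in\mathbb Z$ and there is $z\in B_j$ with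
$$x:=z+f(t)\in B_j\subseteq A_c.$$
Now we write $z$ in terms of $u^2-v^2$. Take $w$ from $(*)_j$ for this $z$. By $(*)_l$ we have $B_l\subseteq m_lB_{l-1}$ for all $l\ge1$, hence $B_{j-1}\subseteq M_{i,j-1}B_i$. Put
$$y=\frac w{M_{i,j-1}}\in B_i,\qquad s=|C|M_{i,j-1}\tau_j.$$
Dividing $w\pm|C|M_{i,j-1}^2\tau_j\in B_{j-1}\subseteq M_{i,j-1}B_i$ by $M_{i,j-1}$ gives
$$u:=y+s\in B_i\subseteq A_c,\qquad v:=y-s\in B_i\subseteq A_c,\qquad u\ne v.$$
Moreover $z=m_jw=K\tau_jM_{i,j-1}y=4|d|\,M_{i,j-1}\tau_j\,y$. Since $d/C>0$, we have $\frac dC|C|=|d|$, and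
$$\frac dC(u^2-v^2)=\frac dC\cdot4ys=\frac dC|C|\cdot4M_{i,j-1}\tau_j\,y=4|d|\,M_{i,j-1}\tau_j\,y=z.$$
Hence $Cx=Cz+Cf(t)=d(u^2-v^2)+F(t)$ with $u,v,x,t\in A_c$ and $u\ne v$. $\blacksquare$

## 8. The Rado condition on the quadratic coefficients only

**Proof of Theorem 2 when $(d_j)$ satisfies the Rado condition and $(c_i)$ does not (Case B).** We specialize the variables so that Theorem 4 applies. Since the full list $(c_i)$ has nonzero sum, $C:=\sum_{i=1}^nc_i\ne0$. Let $\sum_{j\in J}d_j=0$ with $J\ne\emptyset$; then $|J|\ge2$. Fix $j_0\in J$. Put all $x_i=x$, $y_{j_0}=u$, $y_j=v$ for $j\in J\setminus\{j_0\}$, $y_j=t$ for $j\notin J$, and all $z_j=t$. As $\sum_{j\in J\setminus\{j_0\}}d_j=-d_{j_0}$, the equation becomes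
$$Cx=d_{j_0}(u^2-v^2)+F(t),\qquad F(t)=t^2\sum_{j\notin J}d_j+G(t,\dots,t)\in\mathbb Z[t],\quad F(0)=0.$$
By Theorem 4, every finite coloring has a monochromatic solution with $u\ne v$. Both $u$ and $v$ occur among the $y_j$ because $|J|\ge2$, so the solution is nonconstant. $\blacksquare$

For instance, in $x_1+2x_2=y_1^2-y_2^2+5y_3^2$ the list $(1,2)$ fails the Rado condition and $(1,-1,5)$ satisfies it with $J=\{1,2\}$. The substitution gives $3x=u^2-v^2+5t^2$, so $C=3$, $d=1$, $F(t)=5t^2$ in Theorem 4.

**Proof of Theorem 1.** Cases A and B together prove Theorem 2. With $G=0$ it shows that $\sum c_ix_i=\sum d_jy_j^2$ is nontrivially PR whenever $(c_i)$ or $(d_j)$ satisfies the Rado condition. Theorem 3 with $k=2$ is the converse. Hence the equivalence holds for all such equations. $\blacksquare$
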